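\title{A universal range space for the Bishop--Phelps--Bollob\'as property that fails the point property}

\begin{abstract}
We construct a norm on $\mathbb K^2$ ($\mathbb K=\mathbb R$ or $\mathbb C$) such that the resulting space $Y$ is a universal range space for the Bishop--Phelps--Bollob\'as property, while the pair $(X,Y)$ fails the Bishop--Phelps--Bollob\'as point property for a uniformly smooth space $X$ isomorphic to $\ell_2$. The first assertion follows from a sufficient condition that is weaker than Lindenstrauss' property $\beta$; the second is a rigidity argument in the plane. Dimension two is the smallest possible, and every real Banach space of dimension at least two has an equivalent norm with the same behavior.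
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $X,Y,Z$ are Banach spaces over $\mathbb K\in\{\mathbb R,\mathbb C\}$; $B_X$ and $S_X$ are the closed unit ball and the unit sphere of $X$, and $\mathcal L(X,Y)$ is the space of bounded linear operators from $X$ to $Y$. An operator $T$ of norm one need not attain its norm, but there are always points $x\in S_X$ with $\|Tx\|$ close to $1$. The following two properties ask whether such an almost extremal pair $(T,x)$ is close to an extremal one, with a uniform estimate.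

\begin{definition}\label{def:bpb}
The pair $(X,Y)$ has the \emph{Bishop--Phelps--Bollob\'as property} (BPBp) if for every $\varepsilon\in(0,1)$ there is $\eta(\varepsilon)>0$ such that, whenever $T\in\mathcal L(X,Y)$ and $x\in S_X$ satisfy $\|T\|=1$ and $\|Tx\|>1-\eta(\varepsilon)$, there are $S\in\mathcal L(X,Y)$ and $x_0\in S_X$ with
\[
\|S\|=\|Sx_0\|=1,\qquad \|x_0-x\|<\varepsilon,\qquad \|S-T\|<\varepsilon .
\]
The pair has the \emph{Bishop--Phelps--Bollob\'as point property} (BPBpp) if the same holds with the additional requirement $x_0=x$.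
\end{definition}

Keeping the point is a real restriction, already for functionals. Let $X$ be $\mathbb R^2$ with the maximum norm, $f(x_1,x_2)=x_2$ and $x=(1,1-\eta/2)$ with $0<\eta<1$. Then $f(x)>1-\eta$, but a functional $h=(h_1,h_2)$ with $|h_1|+|h_2|=1$ satisfies $|h(x)|\le 1-|h_2|\eta/2$; so only $h=\pm(1,0)$ attain their norm at $x$, and they lie at distance $2$ from $f$. The culprit is the corner of $S_X$ near $x$. In general, if $(X,Y)$ has the BPBpp for some $Y\ne\{0\}$, then $X$ must be uniformly smooth. We do not use this fact, but it explains the second half of the next definition. (Uniform smoothness and uniform convexity are recalled in Section~\ref{sec:functionals}.)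

\begin{definition}
$Y$ is a \emph{universal BPBp range space} if $(X,Y)$ has the BPBp for every Banach space $X$, and a \emph{universal BPBpp range space} if $(X,Y)$ has the BPBpp for every uniformly smooth Banach space $X$.
\end{definition}

The scalar field has both properties (Lemmas~\ref{lem:keep} and~\ref{lem:move}), and so does every space in the following class.

\begin{definition}\label{def:beta}
$Z$ has \emph{Lindenstrauss' property $\beta$} if there are $\varrho\in[0,1)$ and a family $\{(z_\alpha,z_\alpha^*)\}\subset S_Z\times S_{Z^*}$ such that $z_\alpha^*(z_\alpha)=1$, $|z_\alpha^*(z_{\alpha'})|\le\varrho$ for $\alpha\ne\alpha'$, and $\|z\|=\sup_\alpha|z_\alpha^*(z)|$ for all $z\in Z$. We count $\{0\}$ as a space with property $\beta$.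
\end{definition}

The model is $\ell_\infty^n$ with its unit vector basis and coordinate functionals, where $\varrho=0$. For a range with property $\beta$ a single argument reduces operators to functionals, and it gives the BPBp for every domain and the BPBpp for every uniformly smooth domain (Section~\ref{sec:gap}). These cases suggest that uniform smoothness of the domain does exactly the work that moving the point does, and hence a positive answer to the following question, posed in \cite{talk}.

\medskip
\noindent\textbf{Question.} \emph{Is every universal BPBp range space a universal BPBpp range space?}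
\medskip

The answer is no, over $\mathbb R$ and over $\mathbb C$. Put $c_n=4^{-2^n}$ for $n\ge0$, so that $c_0=\frac14$, $c_1=\frac1{16}$, $c_2=\frac1{256}$, $c_{n+1}=c_n^2$, and let $C=\{\pm c_n:n\ge0\}$. We write functionals on $\mathbb K^2$ as row vectors, $(u,v)$ acting by $(x_1,x_2)\mapsto ux_1+vx_2$. For real $s$ let $\gamma_s=(1-s^2,s)$. From now on $Y$ with the subscript-free name $Y_0$ denotes the space $\mathbb K^2$ with
\begin{equation}\label{eq:Y}
\|(a,b)\|_{Y_0}=\sup_{s\in C}|\gamma_s(a,b)|=\sup_{n\ge0}\ \max_\pm\big|(1-c_n^2)a\pm c_nb\big| .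
\end{equation}
This is a norm, because the coefficients are bounded and $\gamma_{c_0},\gamma_{-c_0}$ are linearly independent.

\begin{theorem}\label{thm:A}
$Y_0$ is a universal BPBp range space.
\end{theorem}

\begin{theorem}\label{thm:B}
There is a uniformly smooth space $X$, isomorphic to $\ell_2$ and such that $X^*$ has modulus of convexity of power type $2$, for which $(X,Y_0)$ fails the BPBpp.
\end{theorem}

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(a)] If $Z$ has property $\beta$, then $Y_0\oplus_\infty Z$ is a universal BPBp range space but not a universal BPBpp range space.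
\item[(b)] For finite $n$, the space $\mathbb K^n$ has a norm for which it is a universal BPBp range space but not a universal BPBpp range space if and only if $n\ge2$.
\item[(c)] A real Banach space $W$ of any dimension has an equivalent norm with this feature if and only if $\dim W\ge2$.
\end{enumerate}
\end{theorem}

Here $Y_0\oplus_\infty Z$ is the product with the norm $\max\{\|y\|,\|z\|\}$. The source of the example is quantitative. Section~\ref{sec:functionals} compares the cost of correcting a functional when the point may move with the cost when it may not; Section~\ref{sec:gap} shows how much a range space can afford to pay; the space $Y_0$ can afford the first cost (Section~\ref{sec:A}) but not the second (Section~\ref{sec:B}). Theorem~\ref{thm:C} is proved in Section~\ref{sec:C}.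

\section{Correcting a functional, with or without moving the point}\label{sec:functionals}

A space $X$ is \emph{uniformly smooth} if
\[
\lim_{\tau\to0^+}\ \frac1\tau\sup\big\{\|x+\tau y\|+\|x-\tau y\|-2:\ x,y\in S_X\big\}=0 .
\]
The \emph{modulus of convexity} of a space $V$ is $\delta_V(\varepsilon)=\inf\{1-\|\frac{f+g}2\|: f,g\in B_V,\ \|f-g\|\ge\varepsilon\}$. The space $V$ is \emph{uniformly convex} if $\delta_V(\varepsilon)>0$ for all $\varepsilon\in(0,2]$, and its modulus is of \emph{power type $2$} if $\delta_V(\varepsilon)\ge K\varepsilon^2$ for some $K>0$. We use the standard duality: $X$ is uniformly smooth if and only if $X^*$ is uniformly convex.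

\begin{lemma}[keeping the point]\label{lem:keep}
Let $X$ be uniformly smooth and $\varepsilon>0$. There is $\eta>0$ such that, whenever $f\in B_{X^*}$, $x\in S_X$ and $|f(x)|>1-\eta$, there is $h\in S_{X^*}$ with $|h(x)|=1$ and $\|h-f\|<\varepsilon$.
\end{lemma}

\begin{proof}
By uniform convexity of $X^*$ there is $\eta\in(0,1)$ such that $f,h\in B_{X^*}$ and $\|f+h\|>2-\eta$ imply $\|f-h\|<\varepsilon$. Given $f$ and $x$, the Hahn--Banach theorem provides $h\in S_{X^*}$ with $h(x)=f(x)/|f(x)|$. Then $\|f+h\|\ge|(f+h)(x)|=|f(x)|+1>2-\eta$.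
\end{proof}

If the point may move, no assumption on $X$ is needed. The tool is the Br{\o}ndsted--Rockafellar theorem: if $\phi\colon X\to(-\infty,\infty]$ is a proper lower semicontinuous convex function on a real Banach space, $s,\lambda>0$, $\phi(x)<\infty$, and $f\in X^*$ satisfies $f(z-x)\le\phi(z)-\phi(x)+s$ for all $z$, then there are $x_0\in X$ with $\phi(x_0)<\infty$ and $g\in X^*$ such that $g(z-x_0)\le\phi(z)-\phi(x_0)$ for all $z$, $\|x_0-x\|\le\lambda$ and $\|g-f\|\le s/\lambda$. Take for $\phi$ the function that is $0$ on $B_X$ and $\infty$ elsewhere; in the complex case use that $f\mapsto\operatorname{Re}f$ is a real-linear isometry of $X^*$ onto the dual of the underlying real space. The result is: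
\begin{equation}\label{eq:BR}
\begin{gathered}
\text{if $f\in X^*$, $x\in B_X$ and $\operatorname{Re}f(x)\ge\|f\|-s$, there are $x_0\in B_X$, $g\in X^*$}\\
\text{with $\operatorname{Re}g(x_0)=\|g\|$, $\|x_0-x\|\le\lambda$ and $\|g-f\|\le s/\lambda$.}
\end{gathered}
\end{equation}

\begin{lemma}[moving the point]\label{lem:move}
Let $X$ be any Banach space, $0<\lambda\le1$ and $0<s<\lambda/2$. If $f\in B_{X^*}$, $x\in S_X$ and $|f(x)|\ge1-s$, there are $h\in S_{X^*}$ and $x_0\in S_X$ with $|h(x_0)|=1$, $\|x_0-x\|\le\lambda$ and $\|h-f\|\le3s/\lambda$.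
\end{lemma}

\begin{proof}
Choose $|\theta|=1$ with $\theta f(x)=|f(x)|\ge 1-s\ge\|\theta f\|-s$, and apply \eqref{eq:BR} to $\theta f$. Since $1-s\le\|f\|\le1$, we have $\big|\|g\|-1\big|\le s+s/\lambda\le 2s/\lambda<1$, so $g\neq0$. From $\operatorname{Re}g(x_0)=\|g\|>0$ and $\|x_0\|\le1$ we get $\|x_0\|=1$ and $|g(x_0)|=\|g\|$. Put $h=\bar\theta g/\|g\|$. Then $|h(x_0)|=1=\|h\|$ and $\|h-f\|\le\big|1-\|g\|\big|+\|g-\theta f\|\le 3s/\lambda$.
\end{proof}

Call $s$ the \emph{defect} of the pair $(f,x)$. For fixed $\lambda$, the correction $\|h-f\|$ in Lemma~\ref{lem:move} is \emph{linear} in the defect. With the point fixed this is out of reach even in the Euclidean plane.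

\begin{example}\label{ex:euclid}
Let $X$ be the Euclidean plane $\mathbb R^2$, identified with its dual, and let $f,x$ be unit vectors with $\langle f,x\rangle=1-s$, $0<s<1$. The unit functionals that attain their norm at $x$ are $\pm x$, and the nearer one satisfies $\|f-x\|^2=2-2\langle f,x\rangle=2s$. The correction has size $\sqrt{2s}$.
\end{example}

\section{From functionals to operators: the gap condition}\label{sec:gap}

A set $\Gamma\subset B_{Y^*}$ is \emph{norming} if $\|y\|=\sup_{\gamma\in\Gamma}|\gamma(y)|$ for all $y\in Y$. Then $\|S\|=\sup_{\gamma\in\Gamma}\|\gamma\circ S\|$ for every $S\in\mathcal L(X,Y)$: the operator is controlled by its ``coordinates'' $\gamma\circ S\in X^*$. If $\|Tx\|$ is close to $1$, some coordinate $y^*\circ T$ has small defect at $x$, and Section~\ref{sec:functionals} tells us by which functional $h$ to replace it. The difficulty is that replacing one coordinate changes the others, which must stay in $B_{X^*}$. We therefore make the change in the direction of a vector $y$ on which all other functionals of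 $\Gamma$ are smaller than $y^*$.

\begin{definition}
Let $\Gamma\subset B_{Y^*}$ be norming. A triple $(y,y^*,d)\in S_Y\times\Gamma\times(0,1]$ is \emph{isolating}, with \emph{gap} $d$, if $y^*(y)=1$ and $|\gamma(y)|\le1-d$ for all $\gamma\in\Gamma\setminus\{y^*\}$.
\end{definition}

\begin{lemma}[rank-one correction]\label{lem:rankone}
Let $(y,y^*,d)$ be isolating for a norming set $\Gamma\subset B_{Y^*}$. Let $T\in\mathcal L(X,Y)$ with $\|T\|\le1$, $t\in(0,1)$, and $h\in S_{X^*}$ with $\|h-y^*\circ T\|\le td$. Then there is $S\in\mathcal L(X,Y)$ with $\|S\|=1$, $y^*\circ S=h$ and $\|S-T\|\le3t$.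
\end{lemma}

\begin{proof}
Let $\varphi=h-(1-t)\,y^*\circ T$, so that $\|\varphi\|\le td+t$, and define $Sz=(1-t)Tz+\varphi(z)\,y$. Since $y^*(y)=1$, we have $y^*\circ S=h$, which has norm one. For $\gamma\in\Gamma\setminus\{y^*\}$,
\[
\|\gamma\circ S\|\le(1-t)+t(1+d)(1-d)=1-td^2\le1 .
\]
Hence $\|S\|=1$. Finally $\|S-T\|\le t+\|\varphi\|\le3t$.
\end{proof}

Shrinking $T$ by the factor $1-t$ leaves room $t$ in every coordinate. Restoring the coordinate $y^*$ uses only $t(1-d)$ of it, and the saving $td$ pays for the correction. So \emph{a correction is affordable when it is small compared with the gap}.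

Let $Z\ne\{0\}$ have property $\beta$ and $\Gamma=\{z_\alpha^*\}$. Then each $(z_\alpha,z_\alpha^*,1-\varrho)$ is isolating: all norming functionals have the same gap. In that situation the rate of the correction as a function of the defect does not matter.

\begin{proposition}\label{prop:beta}
Every space $Z$ with property $\beta$ is a universal BPBpp range space.
\end{proposition}

\begin{proof}
For $Z=\{0\}$ there is no operator of norm one. Otherwise let $X$ be uniformly smooth, $\varepsilon\in(0,1)$, $t=\varepsilon/4$, $d=1-\varrho$, and let $\eta$ be given by Lemma~\ref{lem:keep} for the number $td$. If $\|T\|=1$, $x\in S_X$ and $\|Tx\|>1-\eta$, there is $\alpha$ with $|z_\alpha^*(Tx)|>1-\eta$, hence $h\in S_{X^*}$ with $|h(x)|=1$ and $\|h-z_\alpha^*\circ T\|<td$. The operator $S$ of Lemma~\ref{lem:rankone} satisfies $\|S\|=1$, $\|Sx\|\ge|h(x)|=1$ and $\|S-T\|<\varepsilon$.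
\end{proof}

For the BPBp the correction is linear in the defect, so it is enough that the defect be small \emph{compared with the gap}; the gaps themselves may shrink as the required precision grows.

\begin{definition}\label{def:gap}
$Y$ satisfies the \emph{gap condition} if there is a norming set $\Gamma\subset B_{Y^*}$ such that for every $\delta\in(0,1)$ there is a family of isolating triples $(y_j,y_j^*,d_j)$, $j\in J$, with
\begin{enumerate}
\item[(i)] $\inf_jd_j>0$;
\item[(ii)] for every $y\in S_Y$ there is $j\in J$ with $|y_j^*(y)|\ge1-\delta d_j$.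
\end{enumerate}
\end{definition}

A nonzero space with property $\beta$ satisfies the gap condition, with the same family for every $\delta$: (ii) holds because $\sup_\alpha|z_\alpha^*(z)|=1>1-\delta(1-\varrho)$ for $z\in S_Z$.

\begin{proposition}\label{prop:gap}
Every space $Y$ that satisfies the gap condition is a universal BPBp range space.
\end{proposition}

\begin{proof}
Let $\varepsilon\in(0,1)$. Put $t=\varepsilon/4$, $\lambda=\varepsilon/2$, $\delta=\varepsilon^2/48$, take the triples for this $\delta$, and let $\eta=\delta\inf_jd_j$, which is positive by (i). Let $X$ be a Banach space, $\|T\|=1$, $x\in S_X$ and $\|Tx\|>1-\eta$. By (ii) applied to $Tx/\|Tx\|$ there is $j$ with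
\[
|y_j^*(Tx)|\ge(1-\eta)(1-\delta d_j)\ge1-s,\qquad s=2\delta d_j .
\]
Here $s\le\varepsilon^2/24<\lambda/2$. Lemma~\ref{lem:move} for $f=y_j^*\circ T$ gives $h\in S_{X^*}$ and $x_0\in S_X$ with $|h(x_0)|=1$, $\|x_0-x\|\le\varepsilon/2$ and $\|h-f\|\le3s/\lambda=12\delta d_j/\varepsilon=td_j$. The operator $S$ of Lemma~\ref{lem:rankone} satisfies $\|S\|=1$, $\|Sx_0\|\ge|h(x_0)|=1$ and $\|S-T\|\le 3t<\varepsilon$.
\end{proof}

This shows where to look for a counterexample. With defect $s$ and gap $d$, the argument works when $s\ll d$ if the point may move. If the point is fixed and the domain is nearly Euclidean, Example~\ref{ex:euclid} indicates that it needs $\sqrt s\ll d$, that is, $s\ll d^2$. We want a space with a point $y\in S_Y$ at which the available triples satisfy $d^2\ll s\ll d$.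

\section{The space $Y_0$ satisfies the gap condition}\label{sec:A}

Let $\Gamma=\{\gamma_s:s\in C\}$, which is norming for $Y_0$ by definition. For $y=(a,b)$ we have $2c_0|b|=|\gamma_{c_0}(y)-\gamma_{-c_0}(y)|\le2\|y\|$, so
\begin{equation}\label{eq:four}
|b|\le4\|y\|,\qquad\text{that is,}\qquad\|(0,1)\|_{Y_0^*}\le4 .
\end{equation}
The reflection $R(a,b)=(a,-b)$ is an isometry of $Y_0$, since $\gamma_s\circ R=\gamma_{-s}$ and $C=-C$.

The critical point is $(1,0)$. It has norm $\sup_s(1-s^2)=1$, and no element of $\Gamma$ attains this value: $\gamma_{c_n}$ has defect $c_n^2$ there. To find the gaps, compare two functionals at a point $(1,z)$ with $z$ real: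
\begin{equation}\label{eq:compare}
\gamma_{c_n}(1,z)-\gamma_s(1,z)=(c_n-s)(z-c_n-s).
\end{equation}
For $n\ge1$ the neighbors of $c_n$ in $C$ are $c_{n+1}$ and $c_{n-1}$, and \eqref{eq:compare} is nonnegative for all $s\in C$ exactly when $c_n+c_{n+1}\le z\le c_n+c_{n-1}$. In the real case these intervals describe infinitely many sides of the unit sphere, which accumulate at $(1,0)$. We place the vector of the $n$th triple near the middle of its interval, at $z=c_{n-1}/2$.

\begin{lemma}\label{lem:triples}
Let $d_0=\frac1{16}$ and $d_n=\frac1{16}c_nc_{n-1}$ for $n\ge1$. For every $n\ge0$ there is $y_n\in S_{Y_0}$ such that $(y_n,\gamma_{c_n},d_n)$ and $(Ry_n,\gamma_{-c_n},d_n)$ are isolating.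
\end{lemma}

\begin{proof}
By symmetry it suffices to treat the first triple. Let $n\ge1$, $z=c_{n-1}/2$ and $M=\gamma_{c_n}(1,z)\le2$. Recall $c_n=c_{n-1}^2\le c_{n-1}/4$. We bound \eqref{eq:compare} from below for $s\in C\setminus\{c_n\}$.

If $s>c_n$, then $s\ge c_{n-1}$, so $(s-c_n)(s+c_n-z)\ge\frac34c_{n-1}\cdot\frac12c_{n-1}\ge\frac18c_nc_{n-1}$.

If $0<s<c_n$, then $s\le c_n^2\le c_n/16\le c_{n-1}/64$, so $(c_n-s)(z-c_n-s)\ge\frac{15}{16}c_n\cdot\big(\frac12-\frac14-\frac1{64}\big)c_{n-1}\ge\frac18c_nc_{n-1}$.

If $s<0$, then $(c_n+|s|)(z-c_n+|s|)\ge c_n(z-c_n)\ge\frac14c_nc_{n-1}$.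

Moreover $\gamma_s(1,z)\ge1-\frac1{16}-\frac14\cdot\frac18>0$ for all $s\in C$, so no absolute values are lost. Thus $\|(1,z)\|=M$, and $y_n=(1,z)/M$ satisfies $\gamma_{c_n}(y_n)=1$ and $|\gamma_s(y_n)|\le1-\frac{c_nc_{n-1}}{8M}\le1-d_n$ for $s\ne c_n$.

For $n=0$ we have $\gamma_{c_0}(1,1)=\frac{19}{16}$, while $0<\gamma_s(1,1)=1-s^2+s\le\frac{17}{16}$ for every other $s\in C$, because $-\frac14\le s\le\frac1{16}$. Since $\frac{17}{19}\le1-\frac1{16}$, the vector $y_0=\frac{16}{19}(1,1)$ works.
\end{proof}

With $c=c_{n-1}$, the $n$th triple has gap $c^3/16$ and defect $c^4$ at $(1,0)$. As $n\to\infty$ the defect is much smaller than the gap and much larger than its square, which is the regime sought in Section~\ref{sec:gap}.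

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We verify the gap condition and apply Proposition~\ref{prop:gap}. The family of all triples of Lemma~\ref{lem:triples} violates (i), so we truncate it; the last pair of triples must then serve the points normed by the discarded functionals. Given $\delta\in(0,1)$, choose $N\ge1$ with $80\,c_{N-1}\le\delta$ and take the triples with $0\le n\le N$. They are finitely many, so (i) holds. Let $y=(a,b)\in S_{Y_0}$. If $|\gamma_s(y)|=1$ for some $s\in C$ with $|s|\ge c_N$, then (ii) holds with that functional. Otherwise the finitely many functionals with $|s|\ge c_N$ do not contribute to the supremum in \eqref{eq:Y}, and by \eqref{eq:four}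
\[
1=\sup_{|s|\le c_{N+1}}|\gamma_s(y)|\le|a|+c_{N+1}|b|\le|a|+4c_N^2 .
\]
Since $\max\{|p+q|,|p-q|\}\ge|p|$ for scalars $p,q$,
\[
\max_\pm|\gamma_{\pm c_N}(y)|\ge(1-c_N^2)|a|\ge(1-c_N^2)(1-4c_N^2)\ge1-5c_N^2 .
\]
Finally $5c_N^2=5c_{N-1}\cdot c_Nc_{N-1}\le\frac\delta{16}c_Nc_{N-1}=\delta d_N$, which is (ii).
\end{proof}

The last line is where the rapid decay $c_N/c_{N-1}\to0$ is used.

\begin{remark}
Infinitely many functionals are needed. If the supremum in \eqref{eq:Y} is restricted to $n\le N$, the pairs $(y_n,\gamma_{c_n})$, $(Ry_n,\gamma_{-c_n})$, $n\le N$, give property $\beta$ with $\varrho=1-\min_{n\le N}d_n$, and the space is a universal BPBpp range space by Proposition~\ref{prop:beta}. By the same proposition and Theorem~\ref{thm:B}, $Y_0$ itself fails property $\beta$, so the gap condition is strictly weaker than property $\beta$.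
\end{remark}

\section{Failure of the point property}\label{sec:B}

That one method of proof breaks down does not show that the BPBpp fails: we must exclude \emph{every} operator $S$ near a given $T$. This is feasible for a two-dimensional domain, where $S$ is a $2\times2$ matrix.

\subsection{The dual picture}
Let $E$ be $\mathbb K^2$ with some norm, $e_1=(1,0)$, and suppose that $\|e_1\|_E=1$ and that the only functionals in $B_{E^*}$ with $|w(e_1)|=1$ are the unimodular multiples of $(1,0)$. For $S\in\mathcal L(E,Y_0)$ write $S^*\gamma=\gamma\circ S$. Then $\|S\|\le1$ means $S^*\Gamma\subset B_{E^*}$. The set $\Gamma\cup\{\gamma_0\}$, where $\gamma_0=(1,0)=\lim_n\gamma_{\pm c_n}$, is a compact norming subset of $B_{Y_0^*}$. So if $\|S\|\le1$ and $\|Se_1\|=1$, some $\sigma\in C\cup\{0\}$ satisfies $|\gamma_\sigma(Se_1)|=1$, that is, $S^*\gamma_\sigma=\theta(1,0)$ with $|\theta|=1$. Take for $T$ the formal identity. The point property at $(T,e_1)$ asks for a linear map close to the identity that carries $\Gamma$ into $B_{E^*}$ and one point $\gamma_\sigma$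 exactly onto a multiple of $(1,0)$. We shape $B_{E^*}$ so that it almost contains $\Gamma$ but no such map exists.

The points $\gamma_s$ lie on the parabola $u=1-v^2$. For $j\ge1$ and $s\in C$,
\begin{equation}\label{eq:wedge}
(1-s^2)+c_{j-1}|s|=1+|s|\,(c_{j-1}-|s|)\le1+c_jc_{j-1},
\end{equation}
because either $|s|\ge c_{j-1}$ and the product is nonpositive, or $|s|\le c_j$.

\subsection{A model with one wedge}\label{sub:model}
Let $\mathbb K=\mathbb R$, $k\ge2$, $c=c_{k-1}\le\frac1{16}$, so that $c_k=c^2$, and let $W=\{(u,v):|u|+c|v|\le1\}$; see Figure~\ref{fig:wedge}. By \eqref{eq:wedge}, $\Gamma\subset(1+c^3)W$, and the points $\gamma_{\pm c}$ lie on the boundary of $W$. Let $A$ be a linear map with $A\Gamma\subset W$, and write $A(0,1)=(\mu,\nu)$. For $A$ near the identity $\nu$ is near $1$, and $\mu$ measures how much $A$ tilts the picture.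

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=7.5,yscale=10]
\fill[gray!15] (-0.62,0.6)--(-0.62,0.69)--(0,1)--(0.62,0.69)--(0.62,0.6)--cycle;
\draw[thick] (-0.62,0.69)--(0,1)--(0.62,0.69);
\draw[dashed,domain=-0.62:0.62,samples=41] plot (\x,{1-(\x)*(\x)});
\foreach \p in {(0.5,0.75),(-0.5,0.75),(0.25,0.9375),(-0.25,0.9375),(0.0625,0.996),(-0.0625,0.996)}
  \node[circle,fill,inner sep=1.3pt] at \p {};
\node[circle,draw,fill=white,inner sep=1.3pt] at (0,1) {};
\node[above] at (0,1.005) {$\gamma_0$};
\node[above right] at (0.25,0.9375) {$\gamma_{c^2}$};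
\node[above left] at (-0.25,0.9375) {$\gamma_{-c^2}$};
\node[above right] at (0.5,0.75) {$\gamma_{c}$};
\node[above left] at (-0.5,0.75) {$\gamma_{-c}$};
\node at (0,0.72) {$|u|+c|v|\le1$};
\end{tikzpicture}
\caption{The functionals $\gamma_s=(1-s^2,s)$ for $s=\pm c,\pm c^2,\pm c^4$ on the parabola $u=1-v^2$ (dashed), and the wedge $|u|+c|v|\le1$ (shaded) with apex $\gamma_0=(1,0)$. The coordinate $v$ is horizontal and $u$ is vertical; $c=\frac12$ for visibility. The points $\gamma_{\pm c}$ lie on the boundary of the wedge, and the inner points stick out by less than $c^3$.}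
\label{fig:wedge}
\end{figure}

\emph{Suppose $A\gamma_0=(1,0)$.} Then $A\gamma_{\pm c^2}=(1-c^4\pm\mu c^2,\ \pm\nu c^2)$. For the sign with $\pm\mu\ge0$, membership in $W$ gives $1-c^4+|\nu|c^3\le1$, so $|\nu|\le c$.

\emph{Suppose $A\gamma_{c^2}=(1,0)$.} Since $\gamma_{-c^2}=\gamma_{c^2}-2c^2(0,1)$, we get $A\gamma_{-c^2}=(1-2c^2\mu,-2c^2\nu)\in W$, hence $\mu\ge c|\nu|$: to bring the left neighbor into $W$, the map must tilt by the slope of the wedge. This tilt lifts the right neighbor. Write $\gamma_c=r\gamma_{c^2}+q\,(0,1)$ with $r=\frac{1-c^2}{1-c^4}\in[1-c^2,1]$ and $q=c-rc^2\ge c(1-c)$. Then $A\gamma_c=(r+q\mu,q\nu)\in W$ gives $2c|\nu|q\le(\mu+c|\nu|)q\le1-r\le c^2$, so $|\nu|\le\frac1{2(1-c)}\le\frac8{15}$.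

In both cases $A$ is far from the identity, and the same reasoning will cover all $\sigma$ with $|\sigma|\le c_k$. Three changes lead from the model to the proof.

First, for $\sigma=c_m$ with $m<k$ the two tests give no contradiction: $\gamma_{c_{m-1}}$ has room about $c_{m-1}^2$, while tilt and slope together cost about $2c_{k-1}c_{m-1}$, and $c_{k-1}\le c_{m-1}^2$. The wedge must have the slope $c_{m-1}$ that matches the scale of $\sigma$. So we intersect wedges of all slopes $c_{j-1}$, $1\le j\le k$; for $j<k$ we raise the apex to $1+c_jc_{j-1}$, so that by \eqref{eq:wedge} the wedge contains $\Gamma$. This allowance is only half of the amount $2c_jc_{j-1}$ by which $\gamma_{-c_j}$ rises in the first test, so half of the tilt is still forced, and $\frac32>1$ is enough for the second test. Second, a polygon is not uniformly convex; we mix in a small multiple of the Euclidean norm, which costs a factor $1-\kappa$ in the slopes. Third, the failure must occur in one space for arbitrarily small $\eta$, so we take an $\ell_2$-sum over $k$.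

\subsection{The space $X$}
Let $\kappa=\frac1{20}$. For $k\ge2$ put $\omega_j=c_jc_{j-1}$ for $1\le j<k$ and $\omega_k=0$ (the dependence on $k$ is suppressed). For $w=(u,v)\in\mathbb K^2$ let $|w|_2=(|u|^2+|v|^2)^{1/2}$ and
\[
\langle w\rangle_k=\max\Big\{|v|,\ \max_{1\le j\le k}\frac{|u|+c_{j-1}|v|}{1+\omega_j}\Big\},\qquad
N_k(w)=\big((1-\kappa)\langle w\rangle_k^2+\kappa|w|_2^2\big)^{1/2}.
\]
Both are norms that depend only on $|u|$ and $|v|$. The entry $|v|$ is there to control the second coordinate with constant $1$. Let $E_k$ be $\mathbb K^2$ with the norm $\|x\|_{E_k}=\sup\{|w(x)|:N_k(w)\le1\}$; in finite dimension the bidual norm is the original one, so $E_k^*=(\mathbb K^2,N_k)$. Let $X=\big(\bigoplus_{k\ge2}E_k\big)_{\ell_2}$, the space of sequences $(x_k)$ with $\sum_k\|x_k\|_{E_k}^2<\infty$. Its dual is the $\ell_2$-sum of the spaces $E_k^*$.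

\begin{lemma}\label{lem:X}
$X$ is isomorphic to $\ell_2$, $\delta_{X^*}(\varepsilon)\ge\kappa\varepsilon^2/16$, and $X$ is uniformly smooth.
\end{lemma}

\begin{proof}
Since $\langle w\rangle_k\le|u|+|v|\le\sqrt2\,|w|_2$, we have $\kappa|w|_2^2\le N_k(w)^2\le2|w|_2^2$. By duality $2^{-1/2}|x|_2\le\|x\|_{E_k}\le\kappa^{-1/2}|x|_2$ with constants independent of $k$, so $X$ is isomorphic to $\ell_2$. For $F=(F_k)$ and $G=(G_k)$ in $X^*$, convexity of $\langle\cdot\rangle_k^2$ and the parallelogram law for $|\cdot|_2$ give
\[
\Big\|\frac{F+G}2\Big\|^2\le\frac{\|F\|^2+\|G\|^2}2-\frac\kappa4\sum_k|F_k-G_k|_2^2\le\frac{\|F\|^2+\|G\|^2}2-\frac\kappa8\|F-G\|^2 .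
\]
If $F,G\in B_{X^*}$ and $\|F-G\|\ge\varepsilon$, then $\|\frac{F+G}2\|\le(1-\kappa\varepsilon^2/8)^{1/2}\le1-\kappa\varepsilon^2/16$. Thus $X^*$ is uniformly convex, and $X$ is uniformly smooth.
\end{proof}

\begin{lemma}\label{lem:N}
Let $k\ge2$ and $w=(u,v)\in\mathbb K^2$.
\begin{enumerate}
\item[(a)] $N_k(w)\ge\max\{|u|,|v|\}$, $N_k(1,0)=1$ and $\|e_1\|_{E_k}=1$.
\item[(b)] If $N_k(w)\le1$, then $|u|+(1-\kappa)c_{j-1}|v|\le1+\omega_j$ for $1\le j\le k$. In particular, if also $|u|=1$, then $v=0$.
\item[(c)] $N_k(\gamma_s)\le1+c_k$ for all $s\in C$.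
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The entry $j=k$ gives $\langle w\rangle_k\ge|u|$, so both $\langle w\rangle_k$ and $|w|_2$ dominate $\max\{|u|,|v|\}$, and both equal $1$ at $(1,0)$. Hence $\|e_1\|_{E_k}=\sup\{|u|:N_k(u,v)\le1\}=1$.

(b) By convexity of the square, $N_k(w)\ge(1-\kappa)\langle w\rangle_k+\kappa|w|_2$, so
\[
1\ge(1-\kappa)\frac{|u|+c_{j-1}|v|}{1+\omega_j}+\kappa|u| .
\]
Multiply by $1+\omega_j$ and use $\kappa|u|(1+\omega_j)\ge\kappa|u|$. For the last assertion take $j=k$.

(c) We have $|\gamma_s|_2^2=1-s^2+s^4\le1$ and $|s|\le1$. By \eqref{eq:wedge}, the entries of $\langle\gamma_s\rangle_k$ with $j<k$ are at most $1$, and the entry with $j=k$ is at most $1+c_kc_{k-1}\le1+c_k$.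
\end{proof}

Let $T_k\colon E_k\to Y_0$ be the formal identity, so $T_k^*w=w$. By Lemma~\ref{lem:N}(c), $\|T_k\|=\sup_{s\in C}N_k(\gamma_s)\le1+c_k$, and $\|T_ke_1\|=1=\|e_1\|_{E_k}$. Thus
\begin{equation}\label{eq:Tk}
1=\|T_ke_1\|\le\|T_k\|\le1+c_k .
\end{equation}

\subsection{Rigidity}

\begin{proposition}\label{prop:rigid}
Let $k\ge2$. There is no $S\in\mathcal L(E_k,Y_0)$ with $\|S\|\le1$, $\|Se_1\|=1$ and $\|S-T_k\|\le\frac1{100}$.
\end{proposition}

\begin{proof}
Suppose that $S$ exists.

\emph{Step 1: the functional sent to the apex.} By compactness of $\Gamma\cup\{\gamma_0\}$ there is $\sigma\in C\cup\{0\}$ with $|\gamma_\sigma(Se_1)|=1$. The reflection $R$ is an isometry of $Y_0$, and of $E_k$ because $N_k$ depends only on $|u|,|v|$; it commutes with $T_k$ and fixes $e_1$. So $RSR$ satisfies the same hypotheses as $S$, and $\gamma_{-\sigma}(RSRe_1)=\gamma_\sigma(Se_1)$. We may therefore assume $\sigma\ge0$. The functional $S^*\gamma_\sigma$ has $N_k$-norm at most $1$ and first coordinate $\gamma_\sigma(Se_1)$ of modulus $1$, so Lemma~\ref{lem:N}(b)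 gives
\[
S^*\gamma_\sigma=\theta\,(1,0),\qquad|\theta|=1 .
\]
The second coordinate of $(S-T_k)^*\gamma_\sigma$ is $-\sigma$. By Lemma~\ref{lem:N}(a), $\sigma\le\|S-T_k\|\le\frac1{100}<c_1$, so $\sigma\le c_2$.

\emph{Step 2: the basic inequality.} Write $S^*(0,1)=(\mu,\nu)$. The second coordinate of $(S-T_k)^*(0,1)$ is $\nu-1$, so Lemma~\ref{lem:N}(a) and \eqref{eq:four} give $|\nu-1|\le\frac4{100}$. Put
\[
\rho=(1-\kappa)|\nu|\ge0.95\cdot0.96>0.9,\qquad\tau=\operatorname{Re}(\bar\theta\mu).
\]
The number $\tau$ is the tilt, measured relative to the phase $\theta$. For $s\in C$ we have $\gamma_s=r\gamma_\sigma+q\,(0,1)$ with the real numbers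
\[
r=r(s)=\frac{1-s^2}{1-\sigma^2}>0,\qquad q=q(s)=s-r\sigma ,
\]
and therefore $S^*\gamma_s=(r\theta+q\mu,\ q\nu)$. Now $N_k(S^*\gamma_s)\le1$ and $|r\theta+q\mu|\ge\operatorname{Re}(r+q\bar\theta\mu)=r+q\tau$. Lemma~\ref{lem:N}(b) yields, for all $s\in C$ and $1\le j\le k$,
\begin{equation}\label{eq:basic}
\tau q(s)+\rho\,c_{j-1}|q(s)|\le1-r(s)+\omega_j .
\end{equation}

\emph{Step 3: the wedge at the scale of $\sigma$.} Let $j$ be defined by $c_j=\max\{\sigma,c_k\}$. Then $2\le j\le k$ by Step~1. With $c=c_{j-1}$ we have $c\le\frac1{16}$, $c_j=c^2$, $0\le\sigma\le c^2$ and $\omega_j\le c^3$. We apply \eqref{eq:basic} with this $j$ to $s=-c^2$ and to $s=c$.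

\emph{Step 4: the left neighbor forces $\tau\ge(\rho-\frac12)c$.} For $s=-c^2$ we have $q=-(c^2+r\sigma)<0$, and \eqref{eq:basic} reads $(\rho c-\tau)|q|\le1-r+\omega_j$. If $j<k$, then $\sigma=c^2$, $r=1$, $|q|=2c^2$ and $\omega_j=c^3$, so $\rho c-\tau\le c/2$. If $j=k$, then $\omega_j=0$, $1-r\le c^4$ and $|q|\ge c^2$, so $\rho c-\tau\le c^4/|q|\le c^2\le c/2$.

\emph{Step 5: the right neighbor does not fit.} For $s=c$ we have $1-c^2\le r\le1$, as $\sigma\le c$, and $q=c-r\sigma\ge c(1-c)>0$. By Step~4, $\tau+\rho c\ge(2\rho-\frac12)c>0$, so \eqref{eq:basic} gives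
\[
\big(2\rho-\tfrac12\big)c^2(1-c)\le(\tau+\rho c)\,q\le1-r+\omega_j\le c^2+c^3 .
\]
Hence $2\rho-\frac12\le\frac{1+c}{1-c}\le\frac{17}{15}<1.14$, while $2\rho-\frac12>1.3$. This is a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The properties of $X$ are in Lemma~\ref{lem:X}. Suppose that $(X,Y_0)$ has the BPBpp and let $\eta=\eta(\frac1{200})$. Choose $k\ge2$ with $\frac1{1+c_k}>1-\eta$; note $c_k\le c_2<\frac1{200}$. Let $J_k\colon E_k\to X$ be the isometric inclusion and $P_k\colon X\to E_k$ the coordinate projection, so that $\|P_k\|=1$ and $P_kJ_k$ is the identity. The operator $\widetilde T=T_kP_k/\|T_k\|$ has norm one, $x=J_ke_1\in S_X$, and $\|\widetilde Tx\|=1/\|T_k\|>1-\eta$ by \eqref{eq:Tk}. So there is $\widetilde S$ with $\|\widetilde S\|=\|\widetilde Sx\|=1$ and $\|\widetilde S-\widetilde T\|<\frac1{200}$. Then $S=\widetilde SJ_k$ satisfies $\|S\|\le1$, $\|Se_1\|=1$ and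
\[
\|S-T_k\|\le\Big\|S-\frac{T_k}{\|T_k\|}\Big\|+\big(\|T_k\|-1\big)<\frac1{200}+c_k<\frac1{100},
\]
contrary to Proposition~\ref{prop:rigid}. The BPBpp fails already for $\varepsilon=\frac1{200}$.
\end{proof}

The choice $\omega_k=0$ enters in Step~1 and in the case $j=k$ of Step~4. It is also what keeps $\Gamma$ from lying inside $B_{E_k^*}$: Proposition~\ref{prop:rigid} with $S=T_k$ shows that $\|T_k\|>1$. Theorems~\ref{thm:A} and~\ref{thm:B} together answer the Question in the negative.

\section{Sums, renormings and the minimal dimension}\label{sec:C}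

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(a) For $Z=\{0\}$ this is Theorems~\ref{thm:A} and~\ref{thm:B}, so let $Z\ne\{0\}$. Both $Y_0$ and $Z$ satisfy the gap condition, with norming sets $\Gamma$ and $\Gamma'$, and we show that the sum does. The set $\Gamma''=(\Gamma\times\{0\})\cup(\{0\}\times\Gamma')$ is norming for $Y_0\oplus_\infty Z$. If $(y,y^*,d)$ is isolating for $\Gamma$, then $((y,0),(y^*,0),d)$ is isolating for $\Gamma''$, because the functionals coming from $\Gamma'$ vanish at $(y,0)$; the same holds with the summands exchanged. Given $\delta$, take the union of the two families. Condition (i) holds for the union, and (ii) holds because a vector $(y,z)$ of norm one has $\|y\|=1$ or $\|z\|=1$. By Proposition~\ref{prop:gap}, $Y_0\oplus_\infty Z$ is a universal BPBp range space.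

Let $X$ be as in Theorem~\ref{thm:B} and suppose that $(X,Y_0\oplus_\infty Z)$ has the BPBpp with function $\eta$. Let $T\in\mathcal L(X,Y_0)$, $\|T\|=1$, $x\in S_X$, $\|Tx\|>1-\eta(\varepsilon)$, and apply the property to the operator $(T,0)$. We obtain $(S_1,S_2)$ of norm one with $\max\{\|S_1x\|,\|S_2x\|\}=1$, $\|S_1-T\|<\varepsilon$ and $\|S_2\|<\varepsilon<1$. The last inequality forces $\|S_1x\|=1$, and $\|S_1\|\le1$. So $(X,Y_0)$ has the BPBpp, which contradicts Theorem~\ref{thm:B}.

(b), (c), \emph{sufficiency.} For $2\le n<\infty$ take $Y_0\oplus_\infty\ell_\infty^{n-2}$ in (a). Let $W$ be a real Banach space with $\dim W\ge2$. Choose linearly independent $w_1,w_2\in W$ and, by the Hahn--Banach theorem, $w_1^*,w_2^*\in W^*$ with $w_i^*(w_l)=1$ for $i=l$ and $0$ otherwise. Then $W_0=\ker w_1^*\cap\ker w_2^*$ is closed and $W$ is isomorphic to $\mathbb R^2\oplus W_0$. Every Banach space has an equivalent norm with property $\beta$ \cite{partington}; let $Z$ be $W_0$ with such a norm. Then $Y_0\oplus_\infty Z$ is isomorphic to $W$. Transporting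 its norm to $W$ gives an equivalent norm, which has the required feature by (a).

(b), (c), \emph{necessity.} A normed space of dimension at most one is $\{0\}$ or is isometric to $\mathbb K$. For $\{0\}$ there are no operators of norm one, so the BPBpp holds vacuously. For $\mathbb K$, Lemma~\ref{lem:keep} says that $(X,\mathbb K)$ has the BPBpp for every uniformly smooth $X$. In both cases the space is a universal BPBpp range space, so dimension two is the smallest possible for a counterexample.
\end{proof}

\begin{thebibliography}{9}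

\bibitem{partington}
J.~R. Partington, \emph{Norm attaining operators}, Israel J. Math. \textbf{43} (1982).

\bibitem{talk}
\emph{Recent results of the Bishop-Phelps-Bollob\'as point property},
\texttt{https://um.es/beca/NoLiFA/charlas/talk\_Dantas\_NoLiFA.pdf}.

\end{thebibliography}
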